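
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Closed subsets of lower semicontinuous cubes\\ as primitive ideal spaces of nuclear C*-algebras}

\begin{abstract}
Let $[0,1]_{\mathrm{lsc}}$ be the unit interval with the topology whose open sets are $\emptyset$, $[0,1]$ and the half-open intervals $(t,1]$. We show that every non-empty subset of a countable power $[0,1]^I$ that is closed in the usual topology becomes, with the topology induced from $([0,1]_{\mathrm{lsc}})^I$, the primitive ideal space of a separable nuclear C*-algebra. This answers affirmatively a question about a specific union of four segments in the unit square. The algebra is the Toeplitz algebra of an explicit C*-correspondence over a commutative C*-algebra. As a complement we characterize the non-empty open subspaces of these spaces intrinsically, and realize each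 of them as the primitive ideal space of a separable nuclear C*-algebra.
\end{abstract}

\section{The question and the answer}

\emph{Ideal} always means closed two-sided ideal. The primitive ideal space $\mathrm{Prim}(A)$ of a C*-algebra $A$ is the set of kernels of irreducible representations of $A$ with the hull-kernel (Jacobson) topology: its open sets are the sets $\{Q:L\not\subset Q\}$, where $L$ is an ideal of $A$. The map $L\mapsto\{Q:L\not\subset Q\}$ is an order isomorphism from the ideals of $A$ onto the open sets of $\mathrm{Prim}(A)$, so the space $\mathrm{Prim}(A)$ records the ideal lattice of $A$. Which spaces occur when $A$ is separable and nuclear (equivalently, amenable)?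

There is a natural place to look for candidates. Let $[0,1]_{\mathrm{lsc}}$ denote $[0,1]$ with the topology whose open sets are $\emptyset$, $[0,1]$ and $(t,1]$ for $t\in[0,1)$. A function $X\to[0,1]$ is continuous as a map into $[0,1]_{\mathrm{lsc}}$ exactly when it is lower semicontinuous, and for each $a\in A$ the function $Q\mapsto\|a+Q\|$ on $\mathrm{Prim}(A)$ is lower semicontinuous. Let $A$ be separable and let $(a_n)$ be dense in its unit ball. Then
\[
Q\longmapsto(\|a_n+Q\|)_n
\]
is a homeomorphism of $\mathrm{Prim}(A)$ onto a subspace of $([0,1]_{\mathrm{lsc}})^{\mathbb N}$. Indeed, it is continuous. If $L\not\subset Q_0$, then $L/(L\cap Q_0)\ne0$, so there is $a\in L$ with $\|a\|\le1$ and $\|a+Q_0\|>\frac12$. Choose $n$ with $\|a-a_n\|<\frac14$. Then $\|a_n+Q_0\|>\frac14$, while $\|a_n+Q\|>\frac14$ implies $a\notin Q$, hence $L\not\subset Q$. So every open set is a preimage of an open set, and the map is injective because $\mathrm{Prim}(A)$ is $T_0$.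

Among the subspaces of the cubes $([0,1]_{\mathrm{lsc}})^I$ the simplest to describe are those closed in the usual topology. For a set $F\subset[0,1]^I$ we write $F_{\mathrm{lsc}}$ for $F$ with the topology induced from the product $([0,1]_{\mathrm{lsc}})^I$. The word \emph{Euclidean} refers to the usual product topology, and $x\le z$ is the coordinatewise order.

\medskip
\noindent\textbf{Question} (posed in \cite{EKslides}). Let $F\subset[0,1]^2$ be the union of the four segments
\[
\overline{(0,0)(1,0)},\quad \overline{(1,0)(1,1)},\quad \overline{(1/2,1)(1,1)},\quad \overline{(1/2,1/2)(1/2,1)} .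
\]
Is there a separable nuclear C*-algebra $A$ such that $\mathrm{Prim}(A)$ is homeomorphic to $F_{\mathrm{lsc}}$?
\medskip

We shall refer to this $F$, drawn in Figure~\ref{fig:F}, as the \emph{four-segment set}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=4.4cm,y=4.4cm]
\fill[gray!25] (0.3,0.7) rectangle (1,1);
\draw[gray,thin] (0,0) rectangle (1,1);
\draw[very thick] (0,0)--(1,0)--(1,1)--(0.5,1)--(0.5,0.5);
\fill (0.5,0.5) circle (1.8pt) node[left] {$q=(\frac12,\frac12)$};
\fill (1,0.5) circle (1.8pt) node[right] {$p=(1,\frac12)$};
\fill (1,0.34) circle (1.8pt) node[right] {$p_h=(1,\frac12-h)$};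
\node[below] at (0,0) {$(0,0)$};
\node[below] at (1,0) {$(1,0)$};
\node[above] at (1,1) {$(1,1)$};
\node[above] at (0.5,1) {$(\frac12,1)$};
\end{tikzpicture}
\caption{The four-segment set $F$ (thick line) in the unit square. The shaded rectangle (without its left and lower edges) is a basic open set $\{z:z(1)>s_1,\ z(2)>s_2\}$ of the lsc topology, and its intersection with $F$ is a basic open subset of $F_{\mathrm{lsc}}$. The point $q$ lies below $p$ in the coordinatewise order. The points of $F$ below $p_h$, however, all lie on the bottom and right-hand edges, far from $q$.}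
\label{fig:F}
\end{figure}

Small examples show what the topology measures. If $F=\{0,1\}\subset[0,1]$, then $F_{\mathrm{lsc}}$ has the open sets $\emptyset,\{1\},F$; this is the primitive ideal space of the unitization of the compact operators on an infinite-dimensional Hilbert space. If $F$ is the increasing segment $\{(t,t)\}$, then $F_{\mathrm{lsc}}\cong[0,1]_{\mathrm{lsc}}$, and the open sets form a chain. If $F$ is the decreasing segment $\{(t,1-t)\}$, then both $\{t>s\}$ and $\{t<s\}$ are open, $F_{\mathrm{lsc}}$ is the usual interval, and $C([0,1])$ has it as primitive ideal space. So order directions behave like chains of ideals, and the transversal directions like ordinary topology.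

For the four-segment set two obvious sources of examples fail. The only open set containing $(0,0)$ is $F$ itself, so $F_{\mathrm{lsc}}$ is not Hausdorff and does not come from a commutative algebra. No AF-algebra works either, since the only quasi-compact open subsets of $F_{\mathrm{lsc}}$ are $\emptyset$ and $F$ (Proposition~\ref{prop:AF}). Nevertheless the answer is yes, and for a reason that has little to do with the particular set.

\begin{theorem}\label{thm:main}
Let $I$ be a non-empty countable set (finite or infinite) and let $F\subset[0,1]^I$ be non-empty and closed in the Euclidean topology. Then there is a separable nuclear C*-algebra $\mathcal T$ such that $\mathrm{Prim}(\mathcal T)$ is homeomorphic to $F_{\mathrm{lsc}}$.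
\end{theorem}

\begin{corollary}\label{cor:four}
The four-segment set $F$, with the topology induced from $([0,1]_{\mathrm{lsc}})^2$, is the primitive ideal space of a separable amenable C*-algebra.
\end{corollary}

Some hypothesis on $F$ is needed. For $F=[0,1)\subset[0,1]$ any two non-empty open subsets of $F_{\mathrm{lsc}}$ meet, but the closure of a point $w$ is $[0,w]\neq F$. So $F_{\mathrm{lsc}}$ is an irreducible space without a dense point, and this cannot happen for the primitive ideal space of a separable C*-algebra (Section~\ref{sec:conclusion}).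

\section{The method in small cases}\label{sec:idea}

This section is motivation only; nothing in it is used later.

\subsection{Two points: how arrows make ideals}\label{sub:two}

Let $F=\{0,1\}\subset[0,1]$ and $B=C(F)=\mathbb Ce_0+\mathbb Ce_1$, where $e_0,e_1$ are the characteristic functions of the points. We want an algebra containing $B$ whose ideals meet $B$ in $0$, $\mathbb Ce_1$ or $B$, that is, in the functions supported on a given lsc-open set. To this end draw an arrow $g_{qp}$ from $p$ to $q$ for each pair $q\le p$. There are three arrows, $g_{00},g_{01},g_{11}$. Consider the Hilbert space whose orthonormal basis consists of the composable words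
\[
g_{q_1p_1}g_{q_2p_2}\cdots g_{q_np_n},\qquad p_1=q_2,\ \dots,\ p_{n-1}=q_n ,
\]
and of two empty words, one at $0$ and one at $1$. We say that the word displayed starts at $q_1$ and ends at $p_n$; the empty word at $p$ starts and ends at $p$. Let $b\in B$ multiply a word starting at $q$ by $b(q)$. Let $T_{qp}$ put the letter $g_{qp}$ in front of each word starting at $p$, and annihilate the other words. Then $T_{qp}^*T_{qp}=e_p$ and $e_qT_{qp}=T_{qp}$.

Let $L$ be an ideal of the C*-algebra generated by $B$ and the $T_{qp}$. If $e_0\in L$, then
\[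
e_1=T_{01}^*T_{01}=T_{01}^*e_0T_{01}\in L .
\]
Hence $L\cap B\ne\mathbb Ce_0$: membership in an ideal propagates \emph{up} along the arrows. It does not propagate down. Indeed, the generators and their adjoints do not change the end of a word, so the words ending at $0$ span an invariant subspace. As arrows descend, a word ending at $0$ also starts at $0$. So $e_1$ acts as $0$ on this subspace and $e_0$ as the identity, and the kernel of the restriction is an ideal $L$ with $L\cap B=\mathbb Ce_1$.

\subsection{One point: why the arrows are repeated infinitely often}\label{sub:one}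

The traces $L\cap B$ are now the right ones, but $L$ need not be determined by $L\cap B$. For a single point and a single arrow the construction gives the C*-algebra of the unilateral shift, whose ideal of compact operators meets $B=\mathbb C$ in $0$. The remedy is to replace each arrow by infinitely many copies. For one point this gives isometries $S_1,S_2,\dots$ with $S_m^*S_n=0$ for $m\ne n$, acting on the Hilbert space with orthonormal basis the words in the letters $1,2,\dots$. Let $\Omega$ be the empty word. The elements $S_\mu S_\nu^*$, with $\mu,\nu$ words and $S_\mu$ the corresponding product, have dense span in the generated C*-algebra. For each $a$ in this algebra,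
\[
\lim_n S_n^*aS_n=\langle\Omega,a\Omega\rangle 1\qquad\text{in norm.}
\]
For $a=1$ this is clear, since $S_n^*S_n=1$. For $a=S_\mu S_\nu^*$ with $\mu,\nu$ not both empty, $\langle\Omega,a\Omega\rangle=0$, and $S_n^*aS_n=0$ unless $n$ is the first letter of $\mu$ or of $\nu$. Now let $L$ be an ideal and $0\ne a\in L$ with $a\ge0$. Some diagonal entry $\langle S_\mu\Omega,aS_\mu\Omega\rangle$ is non-zero. Replacing $a$ by $S_\mu^*aS_\mu\in L$ we may assume $\langle\Omega,a\Omega\rangle\neq0$, and the limit shows $1\in L$. So the algebra is simple. The same limit, with values in $B$ instead of $\mathbb C$, is the central tool of Section~\ref{sec:ideals}.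

\subsection{A continuous version, and where it fails}\label{sub:fail}

For a general $F$ one would like to take $B=C(F)$, with the Euclidean topology, and to replace the arrows by countably many \emph{continuous partial maps} $\beta:O\to F$ with $O\subset F$ open and $\beta(p)\le p$. Such a map yields the Hilbert $B$-module $C_0(O)$ on which $b\in B$ acts from the left as multiplication by $b\circ\beta$. If for each $p$ the points $\beta(p)$ were dense in $\{q\in F:q\le p\}$, one would expect the ideals to correspond to the Euclidean-open upper sets. These are exactly the lsc-open sets. Indeed, lsc-open sets are clearly Euclidean-open upper sets. Conversely, let $U$ be a Euclidean-open upper set and $x\in U$. If every lsc-neighborhood of $x$ contained points outside $U$, then by compactness of $F$ a sequence of such points, taken from smaller and smaller neighborhoods, would have a Euclidean cluster point $z\notin U$ with $x\le z$, a contradiction. For $F=[0,1]$ the maps $\beta_s(p)=\max(p-s,0)$ with $s\ge 0$ rational have the required density.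

For the four-segment set no such family of maps exists. Let $q=(\frac12,\frac12)\le p=(1,\frac12)$ and $p_h=(1,\frac12-h)$ with $0<h\le\frac12$, as in Figure~\ref{fig:F}. The points of $F$ below $p_h$ lie on the bottom edge or on the right-hand edge, at distance at least $\frac12$ from $q$. If $\beta$ is continuous on an open set containing $p$, and $\beta(p')\le p'$ there, then $\beta(p)=\lim_{h\to0}\beta(p_h)$ also has distance at least $\frac12$ from $q$. So the point $q$ below $p$ cannot be approximated.

\subsection{The remedy: chains with tolerances}\label{sub:chains}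

The relation $q\le p$ is destroyed by the small move from $p$ to $p_h$, but it survives approximately: $q$ is below $p_h$ up to a small error. So we enlarge $F$ and admit as new points the triples $(q,s,p_h)$, read as ``we are at $q$, which lies below $p_h$ up to the error $s$''. The last entry $p_h$ tells where the triple lies over $F_{\mathrm{lsc}}$; for small $s$ the triple is declared to be close to the one-term sequence $(q)$. For each $s>0$ the map that sends $(p')$ to $(q,s,p')$ is defined for all $p'$ in a neighborhood of $p$, is continuous, and does not change the last entry; and as $s\to0$, its value at $(p)$ tends to $(q)$. Iterating, one is led to finite and, in order to have limits, infinite sequences $(x_1,t_1,x_2,t_2,\dots)$ in which $x_j$ lies below $x_{j+1}$ up to the error $t_j$. These chains form a locally compact Hausdorff space $P$ (Section~\ref{sec:chains}). The partial maps replace an initial piece of a chain by another one (Section~\ref{sec:grafts}). Sections~\ref{sec:toeplitz} and~\ref{sec:ideals} carry out the program of Subsections~\ref{sub:two} and~\ref{sub:one} over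 $B=C_0(P)$.

\section{The quasi-metric of \texorpdfstring{$F_{\mathrm{lsc}}$}{F}}\label{sec:metric}

From here to the end of Section~\ref{sec:conclusion}, $I$ and $F$ are as in Theorem~\ref{thm:main}. We may assume $I\subset\{1,2,\dots\}$. The coordinates of $x\in[0,1]^I$ are denoted $x(i)$. To measure by how much $x\le z$ fails, put
\[
d(x,z)=\sup_{i\in I}2^{-i}\bigl(x(i)-z(i)\bigr)_+\qquad(x,z\in F),
\]
and $B(x,r)=\{z\in F:d(x,z)<r\}$ for $r>0$.

\begin{lemma}\label{lem:d}
\begin{enumerate}
\item[(i)] $d$ is Euclidean-continuous on $F\times F$, $d(x,w)\le d(x,z)+d(z,w)$, and $d(x,z)=0$ if and only if $x\le z$.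
\item[(ii)] The sets $B(x,r)$, $r>0$, are open in $F_{\mathrm{lsc}}$ and form a neighborhood base of $x$.
\item[(iii)] $F_{\mathrm{lsc}}$ is second countable and $T_0$. Its open sets are upper sets and Euclidean-open, and the closure of $\{w\}$ in it is $\{z\in F:z\le w\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) $d$ is a uniform limit of maxima over finitely many coordinates, hence continuous. The triangle inequality follows from $(\alpha+\beta)_+\le\alpha_++\beta_+$. The last statement is immediate.

(ii) The coordinates with $2^{-i}<r$ contribute to the supremum at most their largest weight, which is less than $r$. So only the finitely many $i$ with $2^{-i}\ge r$ impose a condition for $d(x,z)<r$, namely $z(i)>x(i)-2^ir$. Hence $B(x,r)$ is open. If $x$ lies in the basic open set given by finitely many conditions $z(i)>s_i$, choose $r>0$ with $2^ir\le x(i)-s_i$ for these $i$. Then $z\in B(x,r)$ implies $z(i)>x(i)-2^ir\ge s_i$.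

(iii) The sets defined by finitely many conditions $z(i)>s_i$ with $s_i$ rational, together with $F$, form a countable base. They are upper sets and Euclidean-open. By (ii), $z$ is in the closure of $\{w\}$ if and only if $d(z,w)<r$ for all $r>0$, i.e.\ $z\le w$. As $\le$ is antisymmetric, $F_{\mathrm{lsc}}$ is $T_0$.
\end{proof}

A closed set is \emph{irreducible} if it is non-empty and not the union of two strictly smaller closed sets; equivalently, it is non-empty and finitely many non-empty relatively open subsets always have a common point. A space is \emph{sober} if each irreducible closed set is the closure of exactly one point.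

\begin{lemma}\label{lem:sober}
$F_{\mathrm{lsc}}$ is sober.
\end{lemma}

\begin{proof}
Let $G$ be closed and irreducible in $F_{\mathrm{lsc}}$. It is Euclidean-closed, hence Euclidean-compact. For $z_1,\dots,z_n\in G$ and $\varepsilon>0$ the relatively open sets $B(z_l,\varepsilon)\cap G\ni z_l$ have a common point. So the Euclidean-compact sets $\{w\in G:d(z,w)\le\varepsilon\}$, with $z\in G$ and $\varepsilon>0$, have the finite intersection property. A common point $w\in G$ of all these sets satisfies $d(z,w)=0$, i.e.\ $z\le w$, for all $z\in G$. Hence $G\subset\overline{\{w\}}\subset G$. The point $w$ is unique by $T_0$.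
\end{proof}

\section{The space of chains}\label{sec:chains}

\begin{definition}\label{def:chain}
A \emph{chain} is a sequence $p$ of one of the two types
\[
(x_1,t_1,\dots,x_{k-1},t_{k-1},x_k)\quad(\text{finite, of length }k\ge1),\qquad (x_1,t_1,x_2,t_2,\dots)\quad(\text{infinite}),
\]
where the displayed entries satisfy $x_j\in F$ and $0<t_j<1$. If $p$ has length $k$, we put $t_j=0$ for $j\ge k$. We also put $t_0=1$, so that $x_m$ exists exactly when $t_{m-1}>0$. We require that
\begin{equation}\label{eq:chain}
d(x_j,x_{j+1})+2t_{j+1}\le t_j\qquad\text{whenever }t_j>0,\ j\ge1 .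
\end{equation}
Let $P$ be the set of all chains. We write $x_j(p)$, $t_j(p)$ if necessary.
\end{definition}

The summand $t_{j+1}$ in \eqref{eq:chain} serves to add up errors along a chain, and its coefficient $2$ makes the tolerances shrink: we always have
\begin{equation}\label{eq:half}
t_{j+1}\le t_j/2 ,\qquad t_j\le2^{1-j}\qquad(j\ge1).
\end{equation}

A chain with small $t_j$ should be close to its truncation $(x_1,t_1,\dots,x_j)$. So $x_{j+1}$ must be weighted by $t_j$. We give $P$ the topology that makes the injective map
\[
\Phi(p)=(x_1,\ t_1,\ t_1x_2,\ t_2,\ t_2x_3,\ \dots)\in[0,1]^I\times\prod_{j\ge1}\bigl([0,1]\times[0,1]^I\bigr)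
\]
a homeomorphism onto its image, where $t_jx_{j+1}:=0$ if $t_j=0$. In particular $P$ is metrizable.

\begin{lemma}\label{lem:P}
\begin{enumerate}
\item[(i)] $p^n\to p$ in $P$ if and only if $x_1(p^n)\to x_1(p)$, $t_j(p^n)\to t_j(p)$ for all $j$, and $x_{j+1}(p^n)\to x_{j+1}(p)$ for every $j\ge1$ with $t_j(p)>0$ (in this case $x_{j+1}(p^n)$ exists for large $n$). If $t_k(p)=0$, then $t_j(p^n)\to0$ for $j>k$ follows from $t_k(p^n)\to0$.
\item[(ii)] The functions $t_j$ are continuous on $P$, and $x_m$ is continuous on the open set $\{t_{m-1}>0\}$.
\item[(iii)] $P$ is a locally compact second countable Hausdorff space.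
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Convergence means $x_1(p^n)\to x_1(p)$, $t_j(p^n)\to t_j(p)$ and $t_j(p^n)x_{j+1}(p^n)\to t_j(p)x_{j+1}(p)$ for all $j$. If $t_j(p)>0$, then $t_j(p^n)>0$ for large $n$, and the last condition can be divided by $t_j$. If $t_j(p)=0$, it follows from $t_j(p^n)\to0$. The final statement is \eqref{eq:half}. (ii) follows from (i).

(iii) $P$ is homeomorphic to a subspace of a compact metrizable space, hence second countable and Hausdorff. The sets $\{t_1<c\}$ with $0<c<1$ are open and cover $P$, so it suffices that $\{t_1\le c\}$ is compact, i.e.\ that its image under $\Phi$ is closed. Let $t_1(p^n)\le c$ and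
\[
\Phi(p^n)\to(x_1,t_1,v_2,t_2,v_3,\dots).
\]
Then $x_1\in F$ because $F$ is closed, $t_1\le c<1$, and $t_{j+1}\le t_j/2$. If $t_j>0$, then $x_{j+1}(p^n)$ exists for large $n$ and converges to $x_{j+1}:=v_{j+1}/t_j$, which is in $F$ because $F$ is closed; and \eqref{eq:chain} passes to the limit. If $t_j=0$, then $v_{j+1}=0$ and all later entries are $0$. So the limit is $\Phi(p)$ for the chain $p$ with the entries $x_j,t_j$, and $t_1(p)\le c$.
\end{proof}

\subsection{The end of a chain}

If $j<m$ and $x_m$ exists, the triangle inequality and \eqref{eq:chain} give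
\begin{equation}\label{eq:sum}
d(x_j,x_m)\le\sum_{i=j}^{m-1}(t_i-2t_{i+1})=t_j-\sum_{j<i<m}t_i-2t_m\le t_j\qquad(j\ge1).
\end{equation}
For a chain $p$ of length $k$ put $\pi(p)=x_k$. If $p$ is infinite, the sequence $(x_j)$ converges in the Euclidean topology. Indeed, let $a,b$ be cluster points in the compact set $F$. Letting $m\to\infty$ in $d(x_j,x_m)\le t_j$ along a subsequence with $x_m\to b$, we get $d(x_j,b)\le t_j$. Letting then $j\to\infty$ along a subsequence with $x_j\to a$, we get $d(a,b)\le0$, i.e.\ $a\le b$. By symmetry $a=b$. So there is only one cluster point, and by compactness $(x_j)$ converges to it. We put $\pi(p)=\lim x_j$. In both cases we call $\pi(p)$ the \emph{end} of $p$. By \eqref{eq:sum},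
\begin{equation}\label{eq:end}
d(x_j,\pi(p))\le t_j\qquad\text{whenever }x_j\text{ exists, }j\ge1 .
\end{equation}
Moreover, for every $p\in P$ and $\varepsilon>0$,
\begin{equation}\label{eq:deep}
\text{there is }m\ge1\text{ such that } x_m\text{ exists},\quad t_m<\varepsilon,\quad d(\pi(p),x_m)<\varepsilon :
\end{equation}
take $m=k$ if $p$ has length $k$, and $m$ large if $p$ is infinite.

\begin{lemma}\label{lem:pi}
$\pi:P\to F_{\mathrm{lsc}}$ is continuous and surjective.
\end{lemma}

\begin{proof}
The chain $(x)$ of length one has end $x$. Let $p\in P$ and $r>0$, and choose $m$ as in \eqref{eq:deep} with $\varepsilon=r/3$. By Lemma~\ref{lem:P}(ii), for all $p'$ in a neighborhood of $p$ the entry $x'_m=x_m(p')$ exists, $d(x_m,x_m')<r/3$ and $t_m(p')<r/3$. By \eqref{eq:end},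
\[
d(\pi(p),\pi(p'))\le d(\pi(p),x_m)+d(x_m,x'_m)+t_m(p')<r .\qedhere
\]
\end{proof}

Write $q\preceq p$ if $\pi(q)\le\pi(p)$, and call $V\subset P$ an \emph{up-set} if $q\in V$ and $q\preceq p$ imply $p\in V$.

\begin{lemma}\label{lem:lattice}
$U\mapsto\pi^{-1}(U)$ is an order isomorphism from the open sets of $F_{\mathrm{lsc}}$ onto the open up-sets of $P$.
\end{lemma}

\begin{proof}
As $\pi$ is surjective, the map is an order embedding. Its values are open, by continuity, and they are up-sets because lsc-open sets are upper sets. Conversely, let $V$ be an open up-set and $U=\pi(V)$. If $\pi(p)=\pi(q)$ with $q\in V$, then $q\preceq p$ and so $p\in V$; hence $V=\pi^{-1}(U)$. It remains to show that $U$ is open. Let $x\in U$. Since $V=\pi^{-1}(U)$, the chain $(x)$ is in $V$. If $0<\varepsilon<1$ and $d(x,z)\le\varepsilon$, then $(x,\varepsilon,z)$ is a chain, and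
\[
\Phi(x,\varepsilon,z)=(x,\varepsilon,\varepsilon z,0,0,\dots)\to(x,0,0,\dots)=\Phi((x))\qquad(\varepsilon\to0)
\]
uniformly in $z$. So for some $\varepsilon$ all these chains are in the open set $V$, and $B(x,\varepsilon)\subset\pi(V)=U$.
\end{proof}

\section{Grafting}\label{sec:grafts}

We now construct the partial maps. Fix a countable Euclidean-dense set $F_0\subset F$. A \emph{head} is a finite sequence
\[
a=(y_1,s_1,\dots,y_k,s_k),\qquad k\ge1,\ y_j\in F_0,\ s_j\in\mathbb Q,\ s_j>0,\ s_1<1,
\]
with the strict inequalities $d(y_j,y_{j+1})+2s_{j+1}<s_j$ for $j<k$. There are countably many heads. For a head $a$ and $m\ge1$ let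
\[
O_{a,m}=\{p\in P:\ x_m\text{ exists},\ d(y_k,x_m)+2t_m<s_k\},
\]
and for $p\in O_{a,m}$ replace everything before $x_m$ by the head:
\[
\beta_{a,m}(p)=(y_1,s_1,\dots,y_k,s_k,x_m,t_m,x_{m+1},t_{m+1},\dots).
\]
The condition defining $O_{a,m}$ says that \eqref{eq:chain} holds, strictly, at the junction. So $\beta_{a,m}(p)$ is a chain. By Lemma~\ref{lem:P}(ii), $O_{a,m}$ is open. The map $\beta_{a,m}:O_{a,m}\to P$ is continuous by Lemma~\ref{lem:P}(i): the first $2k$ entries are constant, $x_m$ and the $t_j$ are continuous on $O_{a,m}$, and $x_{j+1}$ is continuous where $t_j>0$. Finally, $p$ and $\beta_{a,m}(p)$ have a common tail, so that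
\begin{equation}\label{eq:pibeta}
\pi(\beta_{a,m}(p))=\pi(p)\qquad(p\in O_{a,m}).
\end{equation}
We write $\beta_\alpha:O_\alpha\to P$ for these maps, where $\alpha=(a,m)$ runs through the countable set $\mathcal G$ of all pairs.

The next lemma says that, although a graft never changes the end of a chain, grafts reach approximately everything whose end is \emph{lower}. This is the density that could not be achieved on $F$ itself.

\begin{lemma}\label{lem:dense}
Let $p\in P$. The set $\{\beta_\alpha(p):\alpha\in\mathcal G,\ p\in O_\alpha\}$ is contained and dense in $\{q\in P:q\preceq p\}$.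
\end{lemma}

\begin{proof}
Containment is \eqref{eq:pibeta}. Let $q=(y_1,s_1,y_2,\dots)\in P$ with $q\preceq p$, and let $l\ge1$. Let $k$ be the length of $q$ if $q$ is finite (so that $s_k=0$), and $k=l$ if $q$ is infinite. The idea is to use $y_1,\dots,y_k$ as a head, after increasing the tolerances slightly to gain strict inequalities. For $\eta>0$ put $s_j'=s_j+\eta3^{-j}$ for $1\le j\le k$. For small $\eta$ we have $s_1'<1$, because $s_1<1$. By \eqref{eq:chain} for $q$, for $j<k$,
\[
d(y_j,y_{j+1})+2s'_{j+1}\le s_j+\tfrac23\,\eta3^{-j}<s_j' ,
\]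
and by \eqref{eq:end} and $\pi(q)\le\pi(p)$,
\[
d(y_k,\pi(p))\le d(y_k,\pi(q))+d(\pi(q),\pi(p))\le s_k+0<s_k' .
\]
All these inequalities are strict and $d$ is continuous. So, taking $\eta$ small and approximating the $y_j$ by points of $F_0$ and the $s_j'$ by rationals, we obtain a head $a_l=(y_1^{(l)},s_1^{(l)},\dots,y_k^{(l)},s_k^{(l)})$ whose entries are within $1/l$ of $y_1,s_1,\dots,y_k,s_k$ (for a fixed metric on $F$ inducing the Euclidean topology) and which satisfies $d(y_k^{(l)},\pi(p))<s_k^{(l)}$. By \eqref{eq:deep} there is $m$ such that $x_m=x_m(p)$ exists and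
\[
d(y_k^{(l)},x_m)+2t_m\le d(y_k^{(l)},\pi(p))+d(\pi(p),x_m)+2t_m<s_k^{(l)} ,
\]
where $t_m=t_m(p)$; i.e.\ $p\in O_{a_l,m}$. Choose such an $m=m_l$ for each $l$. Then $\beta_{a_l,m_l}(p)\to q$ as $l\to\infty$, by Lemma~\ref{lem:P}(i): if $q$ is infinite, each fixed entry converges; if $q$ has length $k$, then $y_j^{(l)}\to y_j$ for $j\le k$, $s_j^{(l)}\to s_j$ for $j<k$ and $s_k^{(l)}\to0$, and the later entries do not matter.
\end{proof}

\section{The correspondence and its Toeplitz algebra}\label{sec:toeplitz}

Let $B=C_0(P)$. Hilbert $B$-modules are right modules with inner products linear in the second variable. For a Hilbert $B$-module $M$, $\mathcal L(M)$ denotes the adjointable operators and $\mathcal K(M)$ the closed span of the operators $\theta_{\xi,\eta}:\zeta\mapsto\xi\langle\eta,\zeta\rangle$. If $N$ is another Hilbert $B$-module with a $*$-homomorphism $\psi:B\to\mathcal L(N)$, the interior tensor product $M\otimes_\psi N$ is the Hilbert $B$-module generated by elements $\xi\otimes\eta$ with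
\[
\langle\xi\otimes\eta,\xi'\otimes\eta'\rangle=\langle\eta,\psi(\langle\xi,\xi'\rangle)\eta'\rangle,\qquad \xi b\otimes\eta=\xi\otimes\psi(b)\eta .
\]
Each $S\in\mathcal L(M)$ acts on it as $S\otimes1$.

\subsection{Submodules over open sets}

The ideals of $B$ are $J=C_0(V)$ with $V\subset P$ open. For a Hilbert $B$-module $M$ put $MJ=\{\xi\in M:\langle\xi,\xi\rangle\in J\}$.

\begin{lemma}\label{lem:MJ}
Let $J=C_0(V)$, and let $(u_\lambda)$ be an approximate unit of $J$ consisting of positive contractions.
\begin{enumerate}
\item[(i)] $\xi\in MJ$ if and only if $\langle\eta,\xi\rangle\in J$ for all $\eta\in M$. So $MJ$ is a closed submodule of $M$, and $S(MJ)\subset MJ$ for all $S\in\mathcal L(M)$.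
\item[(ii)] $\xi j\in MJ$ for $\xi\in M$, $j\in J$; and $\xi u_\lambda\to\xi$ for $\xi\in MJ$.
\item[(iii)] $(\xi_n)_n\in\bigoplus_nM_n$ is in $(\bigoplus_nM_n)J$ if and only if $\xi_n\in M_nJ$ for all $n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $p\notin V$, the Cauchy--Schwarz inequality for the form $(\eta,\xi)\mapsto\langle\eta,\xi\rangle(p)$ shows that $\langle\xi,\xi\rangle(p)=0$ implies $\langle\eta,\xi\rangle(p)=0$. The converse is the case $\eta=\xi$. The remaining statements follow, using $\langle\eta,S\xi\rangle=\langle S^*\eta,\xi\rangle$. (ii) $\langle\xi j,\xi j\rangle=j^*\langle\xi,\xi\rangle j\in J$, and $\|\xi-\xi u_\lambda\|^2=\|(1-u_\lambda)\langle\xi,\xi\rangle(1-u_\lambda)\|\to0$ if $\langle\xi,\xi\rangle\in J$. (iii) $\sum_n\langle\xi_n,\xi_n\rangle$ vanishes at a point if and only if each summand does.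
\end{proof}

\subsection{The correspondence}

The ideal $C_0(O_\alpha)$ of $B$ is a Hilbert $B$-module with $\langle f,g\rangle=\bar fg$. Let $E=\bigoplus_{\alpha\in\mathcal G}C_0(O_\alpha)$, with the left action
\[
\varphi_0:B\to\mathcal L(E),\qquad(\varphi_0(b)g)(p)=b(\beta_\alpha(p))\,g(p)\qquad(g\in C_0(O_\alpha)).
\]
This makes sense because $b\circ\beta_\alpha$ is continuous and bounded by $\|b\|$ on $O_\alpha$. As in Subsection~\ref{sub:one} we repeat everything infinitely often: let $H=\ell^2(\mathbb N)\otimes E$, the direct sum of countably many copies of $E$, with $\varphi=1\otimes\varphi_0$. Let $(\delta_n)$ be the standard basis of $\ell^2(\mathbb N)$, so that $\delta_n\otimes\xi$ is the element $\xi$ in the $n$-th copy. As $P$ is second countable and $\mathcal G$ is countable, $B$ and $H$ are separable.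

\subsection{Creation operators}

Let $H^0=B$, let $H^1=H$ with the left action $\varphi$ of $B$, and for $n\ge2$ let $H^n$ be the $n$-fold interior tensor power of $H$, on which $b\in B$ acts from the left as $\varphi(b)\otimes1$, i.e.\ on the first tensor factor. For $m,n\ge1$ we identify $H^{m+n}$ with the interior tensor product of $H^m$ and $H^n$. We write $b\eta$ for the left action of $b\in B$ on $\eta\in H^n$; for $n=0$ it is multiplication in $B$. The Fock module is $\mathcal F=\bigoplus_{n\ge0}H^n$. For $\xi\in H^m$ we write $|\xi|=m$, and define $T_\xi$ on $\mathcal F$ by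
\[
T_\xi\eta=\xi\otimes\eta\ (|\xi|,|\eta|\ge1),\qquad T_\xi b=\xi b\ (|\xi|\ge1,\ b\in H^0),\qquad T_b\eta=b\eta\ (b\in B=H^0).
\]
For $b\in B$ the adjoint of $T_b$ is $T_{b^*}$. For $|\xi|=m\ge1$, the map $T_\xi$ has the adjoint that vanishes on $H^n$ for $n<m$ and satisfies
\[
T_\xi^*\xi'=\langle\xi,\xi'\rangle,\qquad T_\xi^*(\xi'\otimes\eta)=\langle\xi,\xi'\rangle\eta\qquad(|\xi'|=m,\ |\eta|\ge1).
\]
Indeed, on $H^m$ this is $\langle\xi b,\xi'\rangle=b^*\langle\xi,\xi'\rangle$. On $H^{m+n}$ with $n\ge1$ we use $\|\xi\otimes\eta\|\le\|\xi\|\|\eta\|$. For a finite sum $w=\sum\xi_l'\otimes\eta_l$ and $w'=\sum\langle\xi,\xi_l'\rangle\eta_l$ we have $\langle\eta,w'\rangle=\langle\xi\otimes\eta,w\rangle$ for all $\eta\in H^n$. So $w\mapsto w'$ is well defined with norm at most $\|\xi\|$. Hence $T_\xi\in\mathcal L(\mathcal F)$. As $B$ acts faithfully on $H^0$, we regard $B$ as a subalgebra of $\mathcal L(\mathcal F)$ via $b=T_b$. The definitions give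
\begin{equation}\label{eq:rel}
T_\xi^*T_{\xi'}=\langle\xi,\xi'\rangle\ \ (|\xi|=|\xi'|),\quad T_\xi T_{\eta}=T_{\xi\otimes\eta}\ \ (|\xi|,|\eta|\ge1),\quad bT_\xi=T_{b\xi},\quad T_\xi b=T_{\xi b} .
\end{equation}
In particular $\|T_\xi\|^2=\|\langle\xi,\xi\rangle\|=\|\xi\|^2$, so $\xi\mapsto T_\xi$ is isometric on each $H^m$. Moreover,
\begin{equation}\label{eq:short}
T_\xi^*T_\eta\in\{T_\zeta:\zeta\in H^{n-m}\}\qquad\text{if }|\xi|=m\le n=|\eta| .
\end{equation}
For $m=n$ and for $m=0$ this is in \eqref{eq:rel}. For $1\le m<n$ and $\eta=\eta'\otimes\eta''$ with $|\eta'|=m$ we have $T_\xi^*T_\eta=\langle\xi,\eta'\rangle T_{\eta''}$. The general case follows by linearity and continuity, since $\zeta\mapsto T_\zeta$ is isometric and so its range is closed.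

\begin{definition}
The \emph{Toeplitz algebra} $\mathcal T\subset\mathcal L(\mathcal F)$ is the C*-algebra generated by $B$ and $\{T_\xi:\xi\in H\}$.
\end{definition}

It is separable, because $B$ and $H$ are.

\begin{lemma}\label{lem:span}
$\mathcal T$ is the closed linear span of the elements $T_\xi T_\eta^*$ with $\xi\in H^m$, $\eta\in H^n$, $m,n\ge0$.
\end{lemma}

\begin{proof}
These elements are in $\mathcal T$, because $H^m$ is the closed span of elementary tensors and $T_{\xi_1\otimes\dots\otimes\xi_m}=T_{\xi_1}\cdots T_{\xi_m}$. Their span is $*$-invariant. It is closed under multiplication: by \eqref{eq:short}, in $T_\xi T_\eta^*T_{\xi'}T_{\eta'}^*$ the middle product is some $T_\zeta$ if $|\eta|\le|\xi'|$, and then $T_\xi T_\zeta$ is again a creation operator by \eqref{eq:rel}. If $|\eta|>|\xi'|$, the middle product is some $T_\zeta^*$, and $T_\zeta^*T_{\eta'}^*=(T_{\eta'}T_\zeta)^*$. The closure of the span contains $B$, and it contains each $T_\xi=\lim T_{\xi u_\lambda}=\lim T_\xi T_{u_\lambda}^*$, where $(u_\lambda)$ is a self-adjoint approximate unit of $B$.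
\end{proof}

\subsection{The gauge action and its fixed points}

For $z\in\mathbb T$ let $U_z$ be the unitary on $\mathcal F$ that is multiplication by $z^n$ on $H^n$, and $\gamma_z=\mathrm{Ad}\,U_z$. Then $\gamma_z(T_\xi T_\eta^*)=z^{|\xi|-|\eta|}T_\xi T_\eta^*$, so $\gamma$ is a point-norm continuous action of $\mathbb T$ on $\mathcal T$. We shall use the following standard fact several times.

\begin{lemma}\label{lem:average}
Let $\sigma$ be a point-norm continuous action of $\mathbb T$ on a C*-algebra $D$, and $\Gamma(x)=\int_{\mathbb T}\sigma_z(x)\,dz$ with normalized Haar measure. Then $\Gamma$ is a contractive linear projection onto the fixed-point algebra $D^\sigma$, and if $x\ge0$ and $\Gamma(x)=0$, then $x=0$.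
\end{lemma}

\begin{proof}
Only the last claim needs an argument. If $x\ge0$ and $x\ne0$, choose a state $\omega$ with $\omega(x)>0$. Then $\omega(\Gamma(x))=\int\omega(\sigma_z(x))\,dz>0$, since the integrand is continuous, non-negative, and positive at $z=1$.
\end{proof}

For $m\ge0$ let $K_m=\overline{\mathrm{span}}\{T_\xi T_\eta^*:\xi,\eta\in H^m\}$; so $K_0=B$. If $m\ge1$ and $|\xi|=|\eta|=m$, then $T_\xi T_\eta^*$ vanishes on $H^n$ for $n<m$, acts on $H^m$ as $\theta_{\xi,\eta}$, and acts on $H^{m+n}$, $n\geq1$, as $\theta_{\xi,\eta}\otimes1$. Hence the norm of an element of $K_m$ is its norm on $H^m$, and restriction to $H^m$ is an isomorphism $K_m\cong\mathcal K(H^m)$. For $m=0$ the same holds, since $B$ acts faithfully on $H^0$ and $\mathcal K(B)=B$. By \eqref{eq:short} and \eqref{eq:rel},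
\[
K_iK_j\subset K_{\max(i,j)} .
\]
It follows by induction that $C_n:=K_0+\dots+K_n$ is a C*-algebra with ideal $K_n$: if $C_{n-1}$ is a C*-algebra, then $K_n$ is an ideal of the C*-algebra generated by $C_{n-1}$ and $K_n$, and the sum of a C*-subalgebra and an ideal is closed. Applying the average $\Gamma$ for $\gamma$ to the elements in Lemma~\ref{lem:span} we get
\begin{equation}\label{eq:fixed}
\mathcal T^\gamma=\overline{\textstyle\bigcup_nC_n} .
\end{equation}

\subsection{Nuclearity}

Recall that a C*-algebra $A$ is nuclear if $A\otimes_{\max}D\to A\otimes_{\min}D$ is injective for every C*-algebra $D$. Nuclearity passes to hereditary subalgebras (in particular to ideals), quotients, extensions and inductive limits, and $B\otimes\mathcal K$, with $\mathcal K$ the compact operators on $\ell^2$, is nuclear.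

\begin{proposition}\label{prop:nuclear}
$\mathcal T$ is nuclear.
\end{proposition}

\begin{proof}
\emph{The fixed-point algebra.} $H^m$ is separable, hence countably generated. By Kasparov's stabilization theorem it is a complemented submodule of $\ell^2\otimes B$, so $K_m\cong\mathcal K(H^m)$ is a corner of $\mathcal K(\ell^2\otimes B)\cong B\otimes\mathcal K$, and is nuclear. As $C_n/K_n\cong C_{n-1}/(C_{n-1}\cap K_n)$, the algebra $C_n$ is an extension of a quotient of $C_{n-1}$ by $K_n$. By induction all $C_n$ are nuclear, and so is $\mathcal T^\gamma$ by \eqref{eq:fixed}.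

\emph{From $\mathcal T^\gamma$ to $\mathcal T$.} Let $D$ be a C*-algebra and $Q:\mathcal T\otimes_{\max}D\to\mathcal T\otimes_{\min}D$ the canonical surjection. The actions $\gamma_z\otimes\mathrm{id}$ on both sides are point-norm continuous and are intertwined by $Q$. Hence the averages $\Gamma$ of Lemma~\ref{lem:average} satisfy $Q\circ\Gamma=\Gamma\circ Q$. Since $\Gamma(a\otimes c)=\bigl(\int\gamma_z(a)\,dz\bigr)\otimes c$, the range of $\Gamma$ on the left-hand side is contained in the (closed) image of $\mathcal T^\gamma\otimes_{\max}D$. The composite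
\[
\mathcal T^\gamma\otimes_{\max}D\to\mathcal T\otimes_{\max}D\xrightarrow{\ Q\ }\mathcal T\otimes_{\min}D
\]
is injective: as $\mathcal T^\gamma$ is nuclear, it is the inclusion $\mathcal T^\gamma\otimes_{\min}D\subset\mathcal T\otimes_{\min}D$. So $Q$ is injective on the range of $\Gamma$. If $x\ge0$ and $Q(x)=0$, then $Q(\Gamma(x))=\Gamma(Q(x))=0$, hence $\Gamma(x)=0$, and $x=0$ by Lemma~\ref{lem:average}. Thus $Q$ is injective.
\end{proof}

\section{The ideals of \texorpdfstring{$\mathcal T$}{T}}\label{sec:ideals}

For an ideal $J$ of $B$ let $(J)$ be the ideal of $\mathcal T$ generated by $J$.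

\begin{proposition}\label{prop:ideals}
The map $L\mapsto L\cap B$ is an order isomorphism from the ideals of $\mathcal T$ onto $\{C_0(V):V\subset P\text{ an open up-set}\}$. Its inverse is $J\mapsto(J)$.
\end{proposition}

The plan is as follows. First, the traces $L\cap B$ belong to up-sets; this is the propagation along arrows of Subsection~\ref{sub:two}. Next, for each open up-set $V$ and $J=C_0(V)$ we write down an ideal $N_J$, consisting of the operators that act as zero on the fibers of $\mathcal F$ over the complement of $V$, and check $N_J\cap B=J$. (In Subsection~\ref{sub:two} these were, for $V=\{1\}$, the operators that vanish on the words ending at $0$.) Every ideal with trace $J$ contains $(J)$, and the limit formula of Subsection~\ref{sub:one} shows that it is contained in $N_J$. Finally $N_J=(J)$, so there is no room for a second ideal with trace $J$.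

\begin{lemma}\label{lem:vacuum}
\begin{enumerate}
\item[(i)] Compression to $H^0=B$ defines a contractive linear map $\mathsf E:\mathcal T\to B$ with $\mathsf E(b)=b$ for $b\in B$, and $\mathsf E(T_\xi T_\eta^*)=0$ unless $|\xi|=|\eta|=0$. For $\xi\in H^m$, $\eta\in H^n$ and $a\in\mathcal T$,
\[
\mathsf E(T_\xi^*aT_\eta)=\langle\xi,a\eta\rangle .
\]
\item[(ii)] For $\xi,\xi'\in E$ and $a\in\mathcal T$,
\begin{equation}\label{eq:limit}
\lim_{n\to\infty}T_{\delta_n\otimes\xi}^*\,a\,T_{\delta_n\otimes\xi'}=\langle\xi,\varphi_0(\mathsf E(a))\xi'\rangle\qquad\text{in norm.}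
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Compression gives a contractive map into $\mathcal L(H^0)$. If $|\eta|\ge1$, then $T_\eta^*H^0=0$; if $|\xi|\ge1$, then $T_\xi\mathcal F\perp H^0$. So $\mathsf E(T_\xi T_\eta^*)=0$ in these cases, and $\mathsf E$ takes values in $B$ by Lemma~\ref{lem:span}. For $v,w\in B=H^0$ we have $T_\xi v=\xi v$, $T_\eta w=\eta w$, and
\[
\langle T_\xi v,aT_\eta w\rangle=\langle\xi v,a(\eta w)\rangle=v^*\langle\xi,a\eta\rangle w .
\]

(ii) Both sides are linear in $a$ and bounded by $\|\xi\|\|\xi'\|\|a\|$. So we may take $a=T_\zeta T_\eta^*$. If $|\zeta|=|\eta|=0$, then $a=b\in B$ and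
\[
T_{\delta_n\otimes\xi}^*\,b\,T_{\delta_n\otimes\xi'}=\langle\delta_n\otimes\xi,\delta_n\otimes\varphi_0(b)\xi'\rangle=\langle\xi,\varphi_0(b)\xi'\rangle
\]
for every $n$. Otherwise $\mathsf E(a)=0$. Let $|\zeta|\ge1$. We show $T_{\delta_n\otimes\xi}^*T_\zeta\to0$. By linearity and boundedness we may take $\zeta=h$ or $\zeta=h\otimes\zeta'$ with $h=(h_n)_n\in H=\ell^2(\mathbb N)\otimes E$. Then $T^*_{\delta_n\otimes\xi}T_\zeta$ equals $\langle\xi,h_n\rangle$ or $\langle\xi,h_n\rangle T_{\zeta'}$, respectively, and tends to $0$ since $\|h_n\|\to0$. If $|\eta|\ge1$, then in the same way $T_\eta^*T_{\delta_n\otimes\xi'}=(T_{\delta_n\otimes\xi'}^*T_\eta)^*\to0$.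
\end{proof}

\begin{lemma}\label{lem:trace}
Let $L$ be an ideal of $\mathcal T$ and $L\cap B=C_0(V)$. Then $V$ is an up-set.
\end{lemma}

\begin{proof}
Let $j\in C_0(V)$ and $\xi\in C_0(O_\alpha)\subset E$. Then
\[
\bar\xi\,(j\circ\beta_\alpha)\,\xi=\langle\xi,\varphi_0(j)\xi\rangle=T_{\delta_1\otimes\xi}^*\,j\,T_{\delta_1\otimes\xi}\in L\cap B=C_0(V).
\]
If $p\in O_\alpha\setminus V$, choose $\xi$ with $\xi(p)\ne0$. Then $j(\beta_\alpha(p))=0$ for all $j\in C_0(V)$, i.e.\ $\beta_\alpha(p)\notin V$. So for $p\notin V$ the closed set $P\setminus V$ contains all $\beta_\alpha(p)$ with $p\in O_\alpha$, hence by Lemma~\ref{lem:dense} all $q\preceq p$. Thus $V$ is an up-set.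
\end{proof}

\begin{lemma}\label{lem:NJ}
Let $V\subset P$ be an open up-set and $J=C_0(V)$. Then $N_J=\{a\in\mathcal T:a\mathcal F\subset\mathcal FJ\}$ is an ideal of $\mathcal T$ with $J\subset N_J$, and $(J)\cap B=N_J\cap B=J$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:MJ}(i), $\mathcal FJ$ is closed and $\mathcal T\mathcal FJ\subset\mathcal FJ$, so $N_J$ is an ideal. To see $J\subset N_J$ we show $jH^n\subset H^nJ$ for $j\in J$ and all $n$. This holds for $n=0$.

Let $n=1$ and $g\in C_0(O_\alpha)$. If $p\in O_\alpha\setminus V$, then $\beta_\alpha(p)\preceq p\notin V$ forces $\beta_\alpha(p)\notin V$, because $V$ is an up-set; so $(j\circ\beta_\alpha)g$ vanishes at $p$. Hence $\varphi_0(j)C_0(O_\alpha)\subset C_0(O_\alpha)J$, and $\varphi(j)H\subset HJ$ by Lemma~\ref{lem:MJ}(iii).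

Let $n\ge2$, and suppose $J H^{n-1}\subset H^{n-1}J$. Let $\xi\in H$, $\eta\in H^{n-1}$, and let $(u_\lambda)$ be an approximate unit of $J$ as in Lemma~\ref{lem:MJ}. As $\varphi(j)\xi\in HJ$, Lemma~\ref{lem:MJ}(ii) gives
\[
\varphi(j)\xi\otimes\eta=\lim_\lambda\,(\varphi(j)\xi)u_\lambda\otimes\eta=\lim_\lambda\,\varphi(j)\xi\otimes u_\lambda\eta .
\]
By assumption $u_\lambda\eta\in H^{n-1}J$. Lemma~\ref{lem:MJ}(i), applied to $T_{\varphi(j)\xi}\in\mathcal L(\mathcal F)$, shows that $\varphi(j)\xi\otimes u_\lambda\eta=T_{\varphi(j)\xi}(u_\lambda\eta)$ is in $H^nJ$. Since $H^nJ$ is a closed subspace, $jH^n\subset H^nJ$.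

By Lemma~\ref{lem:MJ}(iii), $j\mathcal F\subset\mathcal FJ$. Finally, if $b\in N_J\cap B$, then $bB\subset J$ and so $b\in J$. Thus $J\subset(J)\cap B\subset N_J\cap B\subset J$.
\end{proof}

\begin{lemma}\label{lem:upper}
If $L$ is an ideal of $\mathcal T$ and $L\cap B=J=C_0(V)$, then $L\subset N_J$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:trace}, $V$ is an open up-set, so $N_J$ is as in Lemma~\ref{lem:NJ}. Let $a\in L$, $\xi\in H^m$, $\eta\in H^n$ and $c=\langle\xi,a\eta\rangle=\mathsf E(T_\xi^*aT_\eta)$. As $T_\xi^*aT_\eta\in L$, the limit \eqref{eq:limit} gives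
\[
\langle\zeta,\varphi_0(c)\zeta'\rangle\in L\cap B=J\qquad(\zeta,\zeta'\in E).
\]
For $p\in O_\alpha\setminus V$, taking $\zeta=\zeta'\in C_0(O_\alpha)$ with $\zeta(p)\ne0$, we obtain $c(\beta_\alpha(p))=0$. Now let $p\notin V$. Since $p\preceq p$, Lemma~\ref{lem:dense} says that $p$ itself is a limit of points $\beta_\alpha(p)$ with $p\in O_\alpha$. So $c(p)=0$, and therefore $c\in J$. By linearity and continuity $\langle\xi,a\eta\rangle\in J$ for all $\xi,\eta\in\mathcal F$. By Lemma~\ref{lem:MJ}(i), $a\eta\in\mathcal FJ$ for all $\eta\in\mathcal F$, i.e.\ $a\in N_J$.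
\end{proof}

\begin{lemma}\label{lem:equal}
If $V\subset P$ is an open up-set and $J=C_0(V)$, then $N_J=(J)$.
\end{lemma}

\begin{proof}
$(J)\subset N_J$ by Lemma~\ref{lem:NJ}. For the converse we reduce to finite sums of elements of the $K_m$, where one can argue degree by degree.

\emph{Reduction to $\mathcal T^\gamma$.} $(J)$ is $\gamma$-invariant, since it is generated by $\gamma$-fixed elements; $N_J$ is $\gamma$-invariant, since $U_z\mathcal FJ=\mathcal FJ$. Let $a\in N_J$. Then $\Gamma(a^*a)\in N_J\cap\mathcal T^\gamma$. Suppose we know that $N_J\cap\mathcal T^\gamma\subset(J)$. Then the image of $a^*a$ in $\mathcal T/(J)$, with the action induced by $\gamma$, has average $0$. By Lemma~\ref{lem:average}, $a^*a\in(J)$, and hence $a\in(J)$.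

\emph{Reduction to $C_n$.} Let $b\in N_J\cap\mathcal T^\gamma$. By \eqref{eq:fixed} there are $c_n\in C_n$ with $c_n\to b$. The inclusion $C_n\subset\mathcal T$ induces an injective, hence isometric, map $C_n/(N_J\cap C_n)\to\mathcal T/N_J$, so that
\[
\mathrm{dist}(c_n,N_J\cap C_n)=\mathrm{dist}(c_n,N_J)\le\|c_n-b\|\to0 .
\]
So $b$ is a limit of elements of the sets $N_J\cap C_n$, and it suffices to show $N_J\cap C_n\subset(J)$ for all $n$.

\emph{Degree by degree.} Let $c=k_0+\dots+k_n\in N_J$ with $k_i\in K_i$. We show $k_m\in(J)$ by induction on $m$. Suppose $k_0,\dots,k_{m-1}\in(J)\subset N_J$. Then $k_m+\dots+k_n\in N_J$. On $H^m$ this element acts as $k_m$, because $K_i$ vanishes on $H^m$ for $i>m$. So $k_mH^m\subset H^mJ$. For $\xi\in H^m$ we have $k_mT_\xi=T_{k_m\xi}$, since for $k_m=T_\zeta T_\eta^*$ both sides are $T_{\zeta\langle\eta,\xi\rangle}$. With an approximate unit $(u_\lambda)$ of $J$ and Lemma~\ref{lem:MJ}(ii),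
\[
k_mT_\xi T_\eta^*=T_{k_m\xi}T_\eta^*=\lim_\lambda T_{k_m\xi}\,u_\lambda\,T_\eta^*\in(J)\qquad(\xi,\eta\in H^m).
\]
The C*-algebra $K_m$ has an approximate unit, and the span of the $T_\xi T_\eta^*$ with $\xi,\eta\in H^m$ is dense in $K_m$. Hence $k_m$ is a limit of elements $k_mw$ with $w$ in this span, and $k_m\in(J)$. So $c\in(J)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ideals}]
Let $L$ be an ideal and $J=L\cap B=C_0(V)$. By Lemma~\ref{lem:trace}, $V$ is an open up-set, and Lemmas~\ref{lem:upper} and~\ref{lem:equal} give $(J)\subset L\subset N_J=(J)$. Conversely, $(J)\cap B=J$ for $J=C_0(V)$ with any open up-set $V$, by Lemma~\ref{lem:NJ}. So the two maps are mutually inverse. Both preserve inclusions.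
\end{proof}

\section{Proof of the main theorem}\label{sec:conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
$\mathcal T$ is separable, and nuclear by Proposition~\ref{prop:nuclear}. The lattice of open sets of $\mathrm{Prim}(\mathcal T)$ is isomorphic to the lattice of ideals of $\mathcal T$. By Proposition~\ref{prop:ideals} and Lemma~\ref{lem:lattice} it is isomorphic to the lattice of open sets of $F_{\mathrm{lsc}}$.

A sober space is determined up to homeomorphism by its lattice of open sets. For, its points correspond, via $x\mapsto\overline{\{x\}}$, to the closed sets that are non-empty and not the union of two strictly smaller closed sets; and an open set $U$ contains $x$ if and only if $\overline{\{x\}}$ is not contained in the complement of $U$. Since $F_{\mathrm{lsc}}$ is sober by Lemma~\ref{lem:sober}, it remains to recall that $\mathrm{Prim}(A)$ is sober for each separable C*-algebra $A$. It is $T_0$. A non-empty closed irreducible subset is of the form $\mathrm{Prim}(A/L)$. This space is second countable because $A/L$ is separable, and it is a Baire space, like the primitive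 ideal space of any C*-algebra; see \cite[Ch.~3]{Dixmier} and \cite[Sect.~4.3]{Pedersen}. By irreducibility its non-empty open subsets are dense. So the intersection of the non-empty members of a countable base is non-empty, and any point of this intersection is dense in $\mathrm{Prim}(A/L)$. By $T_0$ there is only one such point. Hence $\mathrm{Prim}(\mathcal T)\cong F_{\mathrm{lsc}}$.
\end{proof}

Corollary~\ref{cor:four} is the case of the four-segment set.

\begin{remark}
The homeomorphism can be made explicit. The point $x\in F$ corresponds to the primitive ideal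
\[
\{a\in\mathcal T:\ \langle\xi,a\eta\rangle(q)=0\ \text{ for all }\xi,\eta\in\mathcal F\text{ and all }q\in P\text{ with }\pi(q)\le x\}.
\]
Indeed, the complement of $\overline{\{x\}}=\{z:z\le x\}$ in $F_{\mathrm{lsc}}$ corresponds to the up-set $V=\{q:\pi(q)\not\le x\}$, and the displayed ideal is $N_{C_0(V)}$ by Lemma~\ref{lem:MJ}(i).
\end{remark}

\section{Open subspaces of the spaces \texorpdfstring{$F_{\mathrm{lsc}}$}{F}}\label{sec:complements}

This section is not needed for the question. Which spaces does Theorem~\ref{thm:main} cover? If open subspaces are included, the answer is intrinsic. A subset of a space is \emph{saturated} if it is an intersection of open sets. The smallest saturated set containing a quasi-compact set $K$ is the intersection of all open sets containing $K$; it is again quasi-compact, and we call it the \emph{saturation} of $K$. A space is \emph{locally quasi-compact} if for $x\in V$ with $V$ open there is a quasi-compact neighborhood of $x$ contained in $V$. It is \emph{coherent} if the intersection of two quasi-compact saturated sets is quasi-compact.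

\begin{theorem}\label{thm:B}
Let $X$ be a non-empty, second countable, sober, locally quasi-compact, coherent space.
\begin{enumerate}
\item[(1)] $X$ is homeomorphic to $F_{\mathrm{lsc}}\setminus\{0\}$ for some closed $F\subset[0,1]^{\mathbb N}$ with $0\in F$. Conversely, every open subspace of every $F_{\mathrm{lsc}}$ as in Theorem~\ref{thm:main} is second countable, sober, locally quasi-compact and coherent.
\item[(2)] $X\cong\mathrm{Prim}(A)$ for a separable nuclear C*-algebra $A$.
\end{enumerate}
\end{theorem}

The proof uses the Hofmann--Mislove theorem in the following form. We include a direct argument.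

\begin{lemma}\label{lem:HM}
Let $(K_\lambda)$ be a non-empty family of quasi-compact saturated sets in a sober space, such that the intersection of any two members contains a third. Let $K=\bigcap K_\lambda$. If $W$ is open and $K\subset W$, then $K_\lambda\subset W$ for some $\lambda$. Moreover, $K$ is quasi-compact and saturated.
\end{lemma}

\begin{proof}
Suppose no $K_\lambda$ is contained in $W$. Then the complement of $W$ is a closed set meeting all $K_\lambda$. For a non-empty totally ordered family of closed sets meeting all $K_\lambda$, the intersection also meets all $K_\lambda$, by quasi-compactness. So by Zorn's lemma there is a closed set $C$, disjoint from $W$, that meets all $K_\lambda$ and is minimal with these properties. It is non-empty and irreducible: if $C=C_1\cup C_2$ with strictly smaller closed $C_1,C_2$, then $C_1\cap K_\lambda=\emptyset=C_2\cap K_\mu$ for some $\lambda,\mu$, and $C$ does not meet a member contained in $K_\lambda\cap K_\mu$. So $C=\overline{\{c\}}$. For each $\lambda$ pick $y\in C\cap K_\lambda$. Each open set containing $y$ contains $c$, so $c\in K_\lambda$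 because $K_\lambda$ is saturated. Hence $c\in K\subset W$, contradicting $C\cap W=\emptyset$.

Given an open cover of $K$ with union $W$, some $K_\lambda\subset W$ is covered by finitely many of its members, and so is $K$. The set $K$ is saturated as an intersection of saturated sets.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1), first statement]
The idea is to embed $X$ into a cube by sufficiently many lower semicontinuous functions with quasi-compact sets $\{f\ge t\}$, $t>0$. These are constructed as in Urysohn's lemma.

\emph{Interpolation.} Let $\mathcal B$ be a countable base of $X$ closed under finite unions, with $\emptyset\in\mathcal B$. For open $U,V$ write $U\ll V$ if $U\subset K\subset V$ for some quasi-compact saturated $K$. If $K\subset V$ with $K$ quasi-compact and $V$ open, then each $x\in K$ has a neighborhood $U_x\in\mathcal B$ contained in a quasi-compact subset of $V$. Finitely many $U_x$ cover $K$. Taking unions, and passing to the saturation, we find $U'\in\mathcal B$ and a quasi-compact saturated $K'$ with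
\[
K\subset U'\subset K'\subset V .
\]
In particular, $U\ll V$ implies $U\ll U'\ll V$ for some $U'\in\mathcal B$. The relation $\ll$ is transitive.

\emph{Urysohn functions.} Let $U\ll V$ in $\mathcal B$. By repeated interpolation there are $W_r\in\mathcal B$ for dyadic $r\in[0,1]$ with $W_1=U$, $W_0=V$ and $W_{r'}\ll W_r$ for $r<r'$. Put $f(x)=\sup\{r:x\in W_r\}$, with $\sup\emptyset=0$. Then $f=1$ on $U$ and $f=0$ off $V$. For $0\le t<1$ the set $\{f>t\}=\bigcup_{r>t}W_r$ is open. For $0<t\le1$ the set $\{f\ge t\}=\bigcap_{r<t}W_r$ is quasi-compact and saturated. To see this, let $r_n$ be dyadic and strictly increasing to $t$, and let $K_n$ be quasi-compact saturated with $W_{r_{n+1}}\subset K_n\subset W_{r_n}$. Then $K_{n+1}\subset W_{r_{n+1}}\subset K_n$ and $\bigcap K_n=\{f\ge t\}$, so Lemma~\ref{lem:HM} applies.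

\emph{The embedding.} Let $(f_i)_{i\in\mathbb N}$ enumerate the functions so obtained, one for each pair $U\ll V$ in $\mathcal B$, with repetitions if necessary. Let $e=(f_i)_i:X\to[0,1]^{\mathbb N}$. It is continuous for the lsc topology. Let $x\in G$ with $G$ open. Choose $V\in\mathcal B$ with $x\in V\subset G$ and, by interpolation for $K=\{x\}$, $U\in\mathcal B$ with $x\in U\ll V$. The corresponding function satisfies $f_i(x)=1$ and $\{f_i>\frac12\}\subset V\subset G$. So every open set of $X$ is a preimage under $e$ of an lsc-open set. As $X$ is $T_0$, $e$ is a homeomorphism onto $e(X)$ with the lsc topology. Also $0\notin e(X)$.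

\emph{$F:=e(X)\cup\{0\}$ is closed.} Let $e(x_n)\to y\ne0$ in the Euclidean topology. We look for a point $x$ with $e(x)=y$ in $K\cap G$, where
\[
K=\bigcap_{i:\,y(i)>0}\{f_i\ge y(i)\},\qquad G=\bigcap_i\{f_i\le y(i)\};
\]
each point of $K\cap G$ satisfies $e(x)=y$. Suppose $K\cap G=\emptyset$. Then
\[
K\subset\bigcup_i\bigcup_{\varepsilon>0}\{f_i>y(i)+\varepsilon\}.
\]
For a finite non-empty $S\subset\{i:y(i)>0\}$ and $0<\delta<\min_{i\in S}y(i)$ put $Q_{S,\delta}=\bigcap_{i\in S}\{f_i\ge y(i)-\delta\}$. By coherence these sets are quasi-compact and saturated; the intersection of any two of them contains a third, and the intersection of all of them is $K$. By Lemma~\ref{lem:HM}, $K$ is quasi-compact. So there are a finite set $S'$ and $\varepsilon>0$ such that $K\subset W:=\bigcup_{i\in S'}\{f_i>y(i)+\varepsilon\}$, and again by Lemma~\ref{lem:HM} some $Q_{S,\delta}$ is contained in $W$. But for large $n$ we have $f_i(x_n)>y(i)-\delta$ for $i\in S$ and $f_i(x_n)<y(i)+\varepsilon$ for $i\in S'$, so $x_n\in Q_{S,\delta}\setminus W$, a contradiction. Hence $F$ is closed, and $X\cong e(X)=F_{\mathrm{lsc}}\setminus\{0\}$.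 This subspace is open, since $\{0\}=\overline{\{0\}}$ by Lemma~\ref{lem:d}(iii).
\end{proof}

\begin{lemma}\label{lem:qc}
Let $F$ be as in Theorem~\ref{thm:main}. Then every quasi-compact saturated subset of $F_{\mathrm{lsc}}$ is Euclidean-closed.
\end{lemma}

\begin{proof}
Let $K$ be such a set. It is an upper set, as an intersection of open sets. Let $w\in F\setminus K$. Then $z\not\le w$, i.e.\ $r_z:=d(z,w)/2>0$, for all $z\in K$. Cover $K$ by $B(z_1,r_{z_1}),\dots,B(z_n,r_{z_n})$. For all $w'$ in a Euclidean neighborhood of $w$ we have $d(z_l,w')>r_{z_l}$ for $l=1,\dots,n$, hence $w'\notin K$.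
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1), converse, and of (2)]
$F_{\mathrm{lsc}}$ is second countable and sober by Lemmas~\ref{lem:d} and~\ref{lem:sober}. For $x\in F$ and $r>0$ the set $\{z:d(x,z)\le r/2\}$ is Euclidean-compact, hence quasi-compact in the coarser lsc topology; it contains $B(x,r/2)$ and is contained in $B(x,r)$. So $F_{\mathrm{lsc}}$ is locally quasi-compact. By Lemma~\ref{lem:qc} the intersection of two quasi-compact saturated sets is Euclidean-compact, hence quasi-compact; so $F_{\mathrm{lsc}}$ is coherent.

Let $Y\subset F_{\mathrm{lsc}}$ be open. Second countability and local quasi-compactness pass to $Y$. Sets saturated in $Y$ are saturated in $F_{\mathrm{lsc}}$, because $Y$ is open; so $Y$ is coherent. If $C\subset Y$ is closed in $Y$ and irreducible, its closure in $F_{\mathrm{lsc}}$ is irreducible, hence equal to $\overline{\{w\}}$ for some $w$. The set $C=\overline{\{w\}}\cap Y$ is non-empty and open in $\overline{\{w\}}$, so it contains $w$, and $C$ is the closure of $\{w\}$ in $Y$. As $Y$ is $T_0$, it is sober.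

(2) Let $F$ be as in the first statement of (1). By Theorem~\ref{thm:main}, $F_{\mathrm{lsc}}\cong\mathrm{Prim}(\mathcal T)$ with $\mathcal T$ separable and nuclear. The open subset of $\mathrm{Prim}(\mathcal T)$ corresponding to $X$ is homeomorphic to $\mathrm{Prim}(A)$ for an ideal $A$ of $\mathcal T$, and $A$ is separable and nuclear.
\end{proof}

\begin{proposition}\label{prop:AF}
If $F$ is the four-segment set, then $\emptyset$ and $F$ are the only quasi-compact open subsets of $F_{\mathrm{lsc}}$, and $F_{\mathrm{lsc}}$ is not the primitive ideal space of an AF-algebra.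
\end{proposition}

\begin{proof}
An open set is saturated. By Lemma~\ref{lem:qc}, a quasi-compact open set is Euclidean-closed, and it is Euclidean-open. As $F$ is an arc in the Euclidean topology, hence connected, the first claim follows. For an AF-algebra $A$ the quasi-compact open sets form a base of $\mathrm{Prim}(A)$: each ideal $L$ of $A$ is generated by its projections, so $\{Q:L\not\subset Q\}$ is the union of the open sets $\{Q:e\notin Q\}=\{Q:\|e+Q\|\ge1\}$ with $e\in L$ a projection, and sets of the form $\{Q:\|a+Q\|\ge t\}$, $t>0$, are quasi-compact. But $\emptyset$ and $F$ do not form a base of $F_{\mathrm{lsc}}$, since, for example, $\{z\in F:z(1)>\frac12\}$ is open.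
\end{proof}

\begin{remark}
The algebra $A$ in Theorem~\ref{thm:B}(2) can be normalized. Replacing $A$ by $A\otimes\mathcal O_2\otimes\mathcal K$ does not change $\mathrm{Prim}(A)$. By Kirchberg's theorem, for separable, nuclear, stable, $\mathcal O_2$-absorbing $A$ and $A'$ every homeomorphism $\mathrm{Prim}(A)\cong\mathrm{Prim}(A')$ is induced by an isomorphism $A\cong A'$; see \cite{Gabe}. So for each $X$ as in Theorem~\ref{thm:B} there is, up to isomorphism, exactly one separable nuclear stable $\mathcal O_2$-absorbing C*-algebra $A$ with $\mathrm{Prim}(A)\cong X$.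
\end{remark}

\begin{thebibliography}{9}

\bibitem{Dixmier}
Dixmier, \emph{C*-algebras}.

\bibitem{EKslides}
\emph{Spectra of C* algebras, classification}, lecture slides,
\url{https://www.math.ku.dk/~rordam/Masterclass/slides/Slides%20-%20lecture%20series/EK_Lect2_Kopenh09.pdf}

\bibitem{Gabe}
J.~Gabe, \emph{A new proof of Kirchberg's $\mathcal O_2$-stable classification}, J. reine angew. Math. \textbf{761} (2020).

\bibitem{Pedersen}
Pedersen, \emph{C*-algebras and their automorphism groups}.

\end{thebibliography}

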